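# Strongly minimal sets that no expansion endows with definable multiplicity

## 1. Degrees in definable families, and the hope of repairing them

In a strongly minimal structure the definable subsets of the line are as simple as they can be: finite or cofinite. Definable sets in higher powers have a rank (their dimension) and a degree (the number of their top-dimensional pieces). In a definable family the rank varies definably. The degree need not. The question of these notes, taken from the paper "Some Questions Concerning Hrushovski's Amalgamation Constructions", is whether bad behavior of the degree can always be cured by adding structure while keeping strong minimality.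

The answer one would first guess is *yes*. When the degree misbehaves, a set seems to be short of definable pieces that some of its neighbors in the family do have. It is natural to add names for the missing pieces. We shall make this precise, test it on simple cases, watch it succeed on a first example where the degree really does misbehave, and then see it fail.

Theories are complete, and languages are countable unless we say otherwise.

**Definition (strongly minimal theory).** A complete theory $T$ with infinite models is *strongly minimal* if in every $M\models T$ every subset of $M$ definable with parameters is finite or cofinite.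

Infinite pure sets, infinite vector spaces over $\mathbb Q$ or $\mathbb F_p$, and algebraically closed fields are the standard examples.

**Definition (strongly minimal set).** Let $D\subseteq M$ be infinite and definable over a finite set $A$. The *induced structure* on $D$ has universe $D$ and a relation symbol for each subset of $D^n$, $n\ge1$, that is definable in $M$ with the parameters from $A$ named. $D$ is a *strongly minimal set* if the complete theory of this induced structure is strongly minimal. Properties of $D$ are properties of this theory.

For example, let $M$ be a set with a unary predicate $P$ such that $P$ and its complement are infinite. $M$ is not strongly minimal, but the induced structure on $D=P(M)$ (with $A=\emptyset$) is a pure infinite set up to definitions, since $M$ has quantifier elimination and so $\emptyset$-definable subsets of $P^n$ are given by equalities alone. So $D$ is a strongly minimal set.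

In a strongly minimal theory, Morley rank $\mathrm{MR}(X)$ is the largest $\dim(x/B)$ for $x\in X$, where $X$ is definable over $B$ and $\dim$ is the size of an $\mathrm{acl}$-basis. The Morley degree $\mathrm{Mdeg}(X)$ is the largest $m$ such that $X$ contains $m$ disjoint definable subsets of rank $\mathrm{MR}(X)$. It is finite, and it is the number of types of rank $\mathrm{MR}(X)$ over the monster model that contain $X$. The empty set gets rank $-\infty$ and degree $0$.

**Definition (DMP).** A strongly minimal theory $T$ has the *definable multiplicity property* if for every formula $\varphi(x,y)$, with $x,y$ finite tuples of variables of any length, and every tuple $b$ in the monster model, there is a parameter-free $\theta(y)\in\mathrm{tp}(b/\emptyset)$ such that for all $b'\models\theta$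
$$\mathrm{MR}(\varphi(x,b'))=\mathrm{MR}(\varphi(x,b)),\qquad \mathrm{Mdeg}(\varphi(x,b'))=\mathrm{Mdeg}(\varphi(x,b)).$$

For example, in a pure infinite set the formula $x=(x_1,x_2)$, $x_1=y_1\vee x_1=y_2$ defines two lines if $y_1\neq y_2$ and one line if $y_1=y_2$. The rank is $1$, and the degree is $2$ or $1$. The formulas $y_1\ne y_2$ and $y_1=y_2$ serve as $\theta$.

**Definition (expansion with DMP).** A strongly minimal $L$-theory $T$ has a *strongly minimal expansion with DMP* if there are a countable $L'\supseteq L$ and a complete $L'$-theory $T'\supseteq T$ that is strongly minimal with DMP. Equivalently, some model of $T$ expands to a model of such a $T'$. A strongly minimal set has one if the theory of its induced structure does.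

So we ask: does every strongly minimal set have a strongly minimal expansion with DMP?

## 2. Rank is definable, and curves in the plane are the first place to look

Let $T'$ be strongly minimal, in a language of any size, and let $N$ be its monster model. For definable $X,Y$ of rank at most $1$ we write $X=^*Y$ if $X\triangle Y$ is finite. We use four standard facts.

**(F1)** For each $\chi(u,z)$, with $u$ a single variable, there is $n$ such that for all $c$ one of $|\chi(N,c)|\le n$, $|\neg\chi(N,c)|\le n$ holds. Otherwise compactness would give an infinite coinfinite definable set. So "$\exists^\infty u\,\chi(u,z)$" is expressed by the formula "more than $n$ elements $u$ satisfy $\chi(u,z)$".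

**(F2)** $\mathrm{MR}(\varphi(x,b))\ge k$ if and only if for some $k$ coordinates
$$\exists^\infty x_{i_1}\cdots\exists^\infty x_{i_k}\,\exists(\text{other coordinates})\ \varphi(x,b).$$
Indeed $\exists^\infty u\,\chi(u,c)$ holds exactly when some element outside $\mathrm{acl}(c)$ satisfies $\chi(u,c)$, so the displayed condition says that some $x\models\varphi(x,b)$ has $x_{i_1},\dots,x_{i_k}$ independent over $b$. By (F1) the condition is first-order in $b$.

**(F3)** Let $b$ be a finite tuple, real or imaginary. Types over $\mathrm{acl}^{eq}(b)$ are stationary. If $\varphi(x,b)$ is nonempty, there are exactly $\mathrm{Mdeg}(\varphi(x,b))$ types over $\mathrm{acl}^{eq}(b)$ of maximal rank that contain it, and each contains a formula over $\mathrm{acl}^{eq}(b)$ of the same rank and of degree $1$.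

**(F4)** Elements outside $\mathrm{acl}(B)$ all have the same type over $B$. A $\emptyset$-definable subset of $N$ that contains an element outside $\mathrm{acl}(\emptyset)$ is infinite, hence cofinite.

Fact (F2) has a consequence for expansions. If $T\subseteq T'$ are strongly minimal, an $L$-definable set has the same rank in both theories, since $\exists^\infty$ has the same meaning. Its degree can go up in $T'$, since there are more definable subsets.

Where could DMP fail? Let $x$ have length $n$ and $k=\mathrm{MR}(\varphi(x,b))$.

* If $k=-\infty$, take $\theta=\neg\exists x\,\varphi(x,y)$.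
* If $k=0$, the set is finite and its degree is its number $m$ of elements. Take $\theta$ to say "exactly $m$ solutions".
* If $k=n$, the degree is $1$, because by (F4) all independent $n$-tuples over a given set have the same type. Take $\theta$ to say $\mathrm{MR}(\varphi(x,y))\ge n$.

So nothing can go wrong for $n=1$. The first possible trouble is $n=2$, $k=1$: families of curves in the plane $N^2$.

## 3. Uniform pieces: vector spaces and trivial geometries

Here are two families of theories for which the guess is true with no expansion at all. In both we describe the pieces of $\varphi(x,b)$ by uniform families all of whose members have degree $1$.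

**Lemma 1.** Let $T$ be strongly minimal, $k=\mathrm{MR}(\varphi(x,b))\ge0$ and $m=\mathrm{Mdeg}(\varphi(x,b))$. Suppose there are parameter-free formulas $\varepsilon(z)$, $\zeta_1(x,z),\dots,\zeta_m(x,z)$ such that

1. for every $e\models\varepsilon$, each $\zeta_j(x,e)$ has rank $k$ and degree $1$;
2. for some $e\models\varepsilon$, $\mathrm{MR}\big(\varphi(x,b)\triangle\bigcup_j\zeta_j(x,e)\big)<k$ and $\mathrm{MR}(\zeta_i(x,e)\wedge\zeta_j(x,e))<k$ for $i\ne j$.

Then there is $\theta(y)\in\mathrm{tp}(b/\emptyset)$ as in the definition of DMP.

*Proof.* Let $\theta(y)$ say that there is $z\models\varepsilon$ for which condition 2 holds with $y$ in place of $b$ and $z$ in place of $e$. By (F2) this is first-order, and it holds of $b$. If $b'\models\theta$, witnessed by $e$, then the $m$ sets $\zeta_j(x,e)$ have rank $k$ and degree $1$ and overlap in rank less than $k$, so their union has rank $k$ and degree $m$. The set $\varphi(x,b')$ differs from this union by a set of rank less than $k$, so it has the same rank and degree. $\square$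

**Lemma 2.** Let $k=\mathrm{MR}(\varphi(x,b))\ge0$, $m=\mathrm{Mdeg}(\varphi(x,b))$, and let $B$ be a small set of real or imaginary elements containing $b$. Suppose every rank $k$ type over $B$ containing $\varphi(x,b)$ contains a formula over $B$ of rank $k$ and degree $1$. Then there are exactly $m$ such types $q_1,\dots,q_m$, and if $Z_j\in q_j$ is over $B$ of rank $k$ and degree $1$, then $\mathrm{MR}(Z_i\cap Z_j)<k$ for $i\neq j$ and $\mathrm{MR}(\varphi(x,b)\triangle\bigcup_jZ_j)<k$.

*Proof.* There are $m$ rank $k$ types over the monster model containing $\varphi(x,b)$. Each restricts to a type over $B$ of rank $k$ containing $\varphi(x,b)$, and every rank $k$ type over $B$ arises in this way. The restriction contains a rank $k$, degree $1$ formula, which lies in only one rank $k$ type over the monster model. So restriction is a bijection, and there are $m$ types.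

Since $Z_j$ has degree $1$, the only rank $k$ type over $B$ containing it is $q_j$. If a $B$-definable set has rank $k$, some rank $k$ type over $B$ contains it. For $Z_i\cap Z_j$ this type would be both $q_i$ and $q_j$. For $\varphi(x,b)\setminus\bigcup_jZ_j$ it would be some $q_j$, which contains $Z_j$. For $Z_j\setminus\varphi(x,b)$ it would be $q_j$, which contains $\varphi(x,b)$. All three are impossible. $\square$

**Proposition 3.** Let $F=\mathbb Q$ or $F=\mathbb F_p$. The theory of an infinite $F$-vector space with countably many named constants is strongly minimal with DMP.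

*Proof.* It is standard that these theories have quantifier elimination and are strongly minimal, and that $\mathrm{acl}(b)=B$, the span of $b$ and the constants. Let $\varphi(x,b)$ have rank $k\ge0$ and degree $m$, and let $x\models\varphi(x,b)$ have dimension $k$ over $B$. Choose a basis $x_I$ of $x$ over $B$. Every coordinate of $x$ lies in the span of $B$ and $x_I$, so
$$x=Mx_I+e,$$
where $M$ is an $n\times k$ matrix over $F$ that is the identity on the rows in $I$, and $e\in B^n$. The coset $e+\mathrm{Im}\,M$ is definable over $B$ and in definable bijection with the $k$-th power of the space, since $M$ is injective. So it has rank $k$ and degree $1$, and it belongs to $\mathrm{tp}(x/B)$. Thus Lemma 2 applies and gives cosets $Z_j=e_j+\mathrm{Im}\,M_j$, $j\le m$. Apply Lemma 1 with $z=(z_1,\dots,z_m)$, $\varepsilon$ always true and $\zeta_j(x,z)$ saying $x\in z_j+\mathrm{Im}\,M_j$. The matrices are fixed, and all cosets of $\mathrm{Im}\,M_j$ have rank $k$ and degree $1$. The empty case was treated in Section 2. $\square$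

**Theorem D.** If $T$ is strongly minimal with trivial pregeometry, that is, $\mathrm{acl}(B)=\bigcup_{b\in B}\mathrm{acl}(b)$ for all nonempty $B$, then $T$ has DMP.

*Proof.* Let $k=\mathrm{MR}(\varphi(x,b))\ge0$ and $m=\mathrm{Mdeg}(\varphi(x,b))$; the empty case is in Section 2.

**Step 1: a degree 1 set for each type.** We want each rank $k$ type to contain a set whose description uses $b$ only through a choice of finitely many points. Let $q_1,\dots,q_m$ be the rank $k$ types over $\mathrm{acl}^{eq}(b)$ containing $\varphi(x,b)$, as in (F3). Fix $j$ and $x\models q_j$. Let $S_j$ be the set of $i$ with $x_i\in\mathrm{acl}(b)$, and let $x''=(x_i)_{i\notin S_j}$. Choose a basis $x_I$ of $x''$ over $b$; then $|I|=k$. If $i\notin S_j$, then $x_i\in\mathrm{acl}(b,x_I)\setminus\mathrm{acl}(b)$, so by triviality $x_i\in\mathrm{acl}(x_l)$ for some $l\in I$. Hence $x''\in\mathrm{acl}(x_I)$ and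
$$k=\dim(x''/b)\le\dim(x''/\emptyset)\le k.$$
So $\mathrm{tp}(x''/\mathrm{acl}^{eq}(\emptyset))$ has rank $k$. By (F3) it contains a formula $\chi_j(x'',e_j)$, $e_j\in\mathrm{acl}^{eq}(\emptyset)$, of rank $k$ and degree $1$. Put $s_j=x_{S_j}$, a tuple in $\mathrm{acl}(b)$, and
$$Z_j(s_j,e_j)=\{x:\ x_{S_j}=s_j,\ \chi_j(x'',e_j)\}.$$
This set is definable over $\mathrm{acl}^{eq}(b)$, has rank $k$ and degree $1$, and belongs to $q_j$.

**Step 2: uniformity.** We check the hypotheses of Lemma 1. By Lemma 2 with $B=\mathrm{acl}^{eq}(b)$, the sets $Z_j(s_j,e_j)$ satisfy condition 2. Let $\varepsilon_0$ isolate the type of $(e_1,\dots,e_m)$ over $\emptyset$, which is algebraic. Let $z$ consist of variables for $s_1,\dots,s_m$ and for real representatives of the imaginaries $e_1,\dots,e_m$, and let $\varepsilon(z)$ say that the represented imaginaries satisfy $\varepsilon_0$. If $(e_1',\dots,e_m')\models\varepsilon_0$, it is conjugate to $(e_1,\dots,e_m)$, so $\chi_j(\cdot,e_j')$ has rank $k$ and degree $1$. Then so does $Z_j(s',e_j')$ for every $s'$, since fixing the coordinates in $S_j$ changes neither. This is condition 1, and Lemma 1 finishes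 the proof. $\square$

So a bad example must have nontrivial geometry, and Proposition 3 says that a plain vector space is too good. We look just above a vector space.

## 4. Covers of an $\mathbb F_2$-space with signs

Fix $q\in\{2,3\}$ and a sequence of signs $\eta_i\in\{\pm1\}$, $i\in\mathbb N$. For $q=2$ the signs have no effect, since $-e=e$ in $\mathbb Z/2$. Let $L=\{R,\tau\}\cup\{\sigma_i:i\in\mathbb N\}$ with $R$ ternary and the other symbols unary functions. For an $\mathbb F_2$-vector space $V$ with a linearly independent sequence $\bar a=(a_i)_{i\in\mathbb N}$, let $D_{q,\eta}(V,\bar a)$ have universe $V\times\mathbb Z/q$ and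
$$R((u,e),(v,f),(w,g))\iff u+v=w,\qquad \tau(v,e)=(v,e+1),\qquad \sigma_i(v,e)=(v+a_i,\ \eta_ie).$$
Let $\pi$ be the projection to $V$, let $H$ be the span of $\bar a$, and let $\eta:H\to\{\pm1\}$ be the homomorphism with $\eta(a_i)=\eta_i$. One sees only $V$ through $R$; the map $\tau$ turns each fiber, and $\sigma_i$ lifts translation by $a_i$, reversing the fibers when $\eta_i=-1$. We abbreviate $D(V,\bar a)$ when $q,\eta$ are fixed.

**Lemma 4.** The structures isomorphic to some $D(V,\bar a)$ are exactly the models of the following axioms, where $x\sim y$ means that $x,y$ lie in the same $\tau$-orbit.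

1. $\tau^q=\mathrm{id}$, and $\tau^jx\ne x$ for $0<j<q$.
2. $R$ is $\sim$-invariant and induces on the quotient by $\sim$ the graph of addition of an elementary abelian $2$-group.
3. $\sigma_i\tau=\tau^{\eta_i}\sigma_i$, $\sigma_i^2=\mathrm{id}$, $\sigma_i\sigma_j=\sigma_j\sigma_i$; and $R(o,o,o)$ implies $R(x,\sigma_i(o),\sigma_i(x))$ for all $x$.
4. For each nonempty finite $F\subset\mathbb N$, $\prod_{i\in F}\sigma_i(x)\not\sim x$.

*Proof.* In $D(V,\bar a)$ we have $\sigma_i\tau(v,e)=(v+a_i,\eta_ie+\eta_i)=\tau^{\eta_i}\sigma_i(v,e)$ and $\sigma_i^2(v,e)=(v+2a_i,\eta_i^2e)=(v,e)$. The maps $\sigma_i$ commute, $R(o,o,o)$ says $\pi(o)=0$, and axiom 4 holds because $\sum_{i\in F}a_i\neq0$. So the axioms hold.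

Conversely let $N$ satisfy them. Put $V=N/{\sim}$, an $\mathbb F_2$-space by axiom 2, with zero class $\{o:R(o,o,o)\}$. By the first part of axiom 3 each $\sigma_i$ maps classes to classes. Let $a_i$ be the class of $\sigma_i(o)$ for $o$ in the zero class. By the last part of axiom 3, $\sigma_i$ induces translation by $a_i$, and then by axiom 4 the $a_i$ are independent. Let $H$ be their span. For $h=\sum_{i\in F}a_i$ put $\sigma_h=\prod_{i\in F}\sigma_i$. As the $\sigma_i$ commute and square to the identity, this is an action of $H$ on $N$; $\sigma_h$ induces translation by $h$, and $\sigma_h\tau=\tau^{\eta(h)}\sigma_h$.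

Choose a set $C$ of representatives of $V/H$, and for each $c\in C$ an element $n_c\in N$ in the class $c$. Define
$$\beta:V\times\mathbb Z/q\to N,\qquad \beta(c+h,e)=\tau^e\sigma_h(n_c).$$
The element $\sigma_h(n_c)$ lies in the class $c+h$, on which $\tau$ acts as a $q$-cycle. So $\beta$ is a bijection mapping the fiber over $v$ onto the class $v$. Hence it respects $R$, and clearly it respects $\tau$. Finally
$$\sigma_i\beta(c+h,e)=\sigma_i\tau^e\sigma_h(n_c)=\tau^{\eta_ie}\sigma_{h+a_i}(n_c)=\beta(c+h+a_i,\ \eta_ie).$$
So $\beta$ is an isomorphism from $D(V,\bar a)$ onto $N$. $\square$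

Let $T_{q,\eta}$ be the theory with these axioms. Its strong minimality rests on two kinds of automorphisms.

**Lemma 5.** Let $N=D(V,\bar a)$.

(a) If $\alpha\in GL(V)$ fixes $H$ pointwise, then $\hat\alpha(v,e)=(\alpha v,e)$ is an automorphism of $N$.

(b) Let $v_0\in V$ and $s\in\mathbb Z/q$. Put $t(v_0+h)=\eta(h)s$ for $h\in H$ and $t(v)=0$ for $v\notin v_0+H$. Then $g(v,e)=(v,e+t(v))$ is an automorphism of $N$.

(c) Let $H\le U\le V$ be a subspace and $\pi(x),\pi(y)\notin U$. Then some automorphism of $N$ fixes $\pi^{-1}(U)$ pointwise and maps $x$ to $y$.

*Proof.* (a) $\hat\alpha$ preserves $R$ and $\tau$, and $\hat\alpha\sigma_i(v,e)=(\alpha v+a_i,\eta_ie)=\sigma_i\hat\alpha(v,e)$.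

(b) $g$ is a bijection preserving $R$ and $\tau$. The function $t$ satisfies $t(v+h)=\eta(h)t(v)$ for all $v\in V$, $h\in H$: on $v_0+H$ because $\eta$ is a homomorphism, and elsewhere because both sides are $0$. Hence
$$g\sigma_i(v,e)=(v+a_i,\ \eta_ie+t(v+a_i))=(v+a_i,\ \eta_i(e+t(v)))=\sigma_ig(v,e).$$

(c) There is $\alpha\in GL(V)$ fixing $U$ pointwise with $\alpha\pi(x)=\pi(y)$. If $\pi(y)\in U+\pi(x)$, take a basis of $V$ containing a basis of $U$ and $\pi(x)$, and change only the image of $\pi(x)$, to $\pi(y)$. Otherwise $\pi(x),\pi(y)$ are independent over $U$; take a basis containing a basis of $U$ and both vectors, and swap the two. Write $x=(v_0,e_0)$ and $y=(\alpha v_0,f_0)$, and let $g$ be as in (b) with this $v_0$ and $s=f_0-e_0$. Then $\hat\alpha g(x)=\hat\alpha(v_0,f_0)=y$. Both $g$ and $\hat\alpha$ fix $\pi^{-1}(U)$ pointwise, $g$ because $(v_0+H)\cap U=\emptyset$. $\square$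

**Proposition 6.** $T_{q,\eta}$ is complete and strongly minimal.

*Proof.* All models are infinite. If $|D(V,\bar a)|=\aleph_1$, then $\dim(V/H)=\aleph_1$, which determines $(V,\bar a)$ up to isomorphism. So the theory is $\aleph_1$-categorical, and it is complete by Vaught's test. Suppose $\varphi(x,c)$ is infinite and coinfinite in some model. By compactness and Löwenheim–Skolem there is an elementary extension of size $\aleph_1$ in which $\varphi(x,c)$ and its complement both have $\aleph_1$ elements. By Lemma 4 we may take it to be $D(V,\bar a)$. Let $U$ be the span of $H\cup\pi(c)$. As $\pi^{-1}(U)$ is countable, both sets have points outside it. By Lemma 5(c) an automorphism fixing $c$ maps one such point to the other, a contradiction. $\square$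

## 5. Two sheets: the degree jumps, and a vector space structure repairs it

For $d$ in a model of $T_{q,\eta}$ put
$$X_d=\{(u,w):R(u,d,w)\}.$$
The first projection from $X_d$ is onto and $q$-to-one. So $X_d$ has rank $1$, and so does each of its infinite definable subsets. Fix $o$ with $R(o,o,o)$ and let $d_i=\sigma_i(o)$. The $d_i$ lie over the distinct elements $a_i$, so they are pairwise distinct. Since $R(u,d_i,w)$ means $w\sim\sigma_i(u)$,
$$X_{d_i}=\bigsqcup_{j\in\mathbb Z/q}\Gamma_{i,j},\qquad \Gamma_{i,j}=\{(u,\tau^j\sigma_i(u)):u\in N\}.\tag{1}$$
Each $\Gamma_{i,j}$ is in definable bijection with $N$, so it has rank $1$ and degree $1$, and $\mathrm{Mdeg}(X_{d_i})=q$.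

**Proposition 7.** In $T_{q,\eta}$, if $d\notin\mathrm{acl}(\emptyset)$ then $\mathrm{Mdeg}(X_d)=1$. So $T_{q,\eta}$ does not have DMP.

*Proof.* For $h\in H$ the fiber over $h$ is finite and $\emptyset$-definable, as the image of $\{o:R(o,o,o)\}$ under $\sigma_h$. So $\pi(d)\notin H$. Suppose $Y\subseteq X_d$ is definable over a finite tuple $c$ and $Y$ and $X_d\setminus Y$ are infinite. As before we may work in $D(V,\bar a)$ of size $\aleph_1$ with both sets of size $\aleph_1$. Let $U$ be the span of $H\cup\{\pi(d)\}\cup\pi(c)$, a countable set. Choose $(u,w)\in Y$ and $(u',w')\in X_d\setminus Y$ with $\pi(u),\pi(u')\notin U$. By Lemma 5(c) an automorphism fixing $d,c$ moves $u$ to $u'$; it preserves $Y$, so we may assume $u=u'$. Then $\pi(w)=\pi(w')=\pi(u)+\pi(d)$, so $w'=\tau^sw$ for some $s$. Take $g$ as in Lemma 5(b) with $v_0=\pi(w)$ and this $s$. It maps $w$ to $w'$. It fixes $\pi^{-1}(U)$ pointwise, because $\pi(w)\notin U$. It fixes $u$, because $\pi(u)\in\pi(w)+H$ would give $\pi(d)\in H$. So $g$ fixes $d,c$ and maps $(u,w)\in Y$ to $(u',w')\notin Y$, a contradiction.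

If $T_{q,\eta}$ had DMP, a formula $\theta\in\mathrm{tp}(d/\emptyset)$ would force $\mathrm{Mdeg}(X_y)=1$. By (F4) $\theta$ would be cofinite and hold of some $d_i$, where the degree is $q$. $\square$

So DMP can fail. Now test the guess on $q=2$. Expand $D_{2,\eta}(V,\bar a)$ by the addition of $V\oplus\mathbb F_2$ and by constants for $\epsilon=(0,1)$ and $(a_i,0)$. Everything old is definable from the new: $\tau$ is translation by $\epsilon$, $\sigma_i$ is translation by $(a_i,0)$, and $R(u,y,w)$ says $u+y+w\in\{0,\epsilon\}$. So, up to definitions, the expansion is an infinite $\mathbb F_2$-space with named constants, and by Proposition 3 it is strongly minimal with DMP. In it, for *every* $d$,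
$$X_d=\{(u,u+d):u\in N\}\ \sqcup\ \{(u,u+d+\epsilon):u\in N\}$$
has degree $2$. The generic $X_d$ lacked names for its two pieces, and the group law supplies them. The guess has passed a serious test.

## 6. Three sheets with alternating signs

Take now $q=3$, $\eta_i=(-1)^i$, and let $T=T_{3,\eta}$. So $\tau(v,e)=(v,e+1)$ and $\sigma_i(v,e)=(v+a_i,(-1)^ie)$.

Copying the repair fails at once: in the group $V\oplus\mathbb Z/3$ the definable subgroup of multiples of $3$ is $V\times\{0\}$, infinite and coinfinite. This says nothing about other expansions. So suppose $T'\supseteq T$ is an arbitrary strongly minimal theory with DMP, and look for a contradiction. The first thing to try is to count, as in Proposition 7. In $T'$ the sets $\Gamma_{i,j}$ still are in definable bijection with the universe, so $X_{d_i}$ has degree $3$ for all $i$. By DMP and (F4), for $d\notin\mathrm{acl}(\emptyset)$ the degree of $X_d$ equals that of $X_{d_i}$ for almost all $i$, so it is $3$. Here the counting stops: it shows only that $T'$ splits the generic $X_d$ into three pieces, just as our repair of the two-sheeted cover split it into two. Numbers alone give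 no contradiction.

What helps is to look at *how a piece sits in* $X_d$. Let $\tau\times\tau$ act on pairs; it maps $X_d$ to itself. Does it fix the pieces of $X_d$ or move them? This is a yes-or-no property that a formula can express, so it must have the same answer for the generic $d$ and for almost all $d_i$. But we have arranged the signs so that the answer at $d_i$ alternates with the parity of $i$. DMP is what carries one single piece, with its degree $1$, from $d$ to the $d_i$.

**Theorem A.** There is a strongly minimal theory $T$ in a countable language with no strongly minimal expansion with DMP. The theory $T=T_{3,\eta}$, $\eta_i=(-1)^i$, is one.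

*Proof.* By Proposition 6, $T$ is strongly minimal. Let $T'\supseteq T$ be strongly minimal with DMP, with monster model $N$. Ranks, degrees and $\mathrm{acl}$ are those of $T'$.

**Step 1: the pieces at $d_i$ and their symmetry.** We compute the action of $\tau\times\tau$ on the pieces in (1). Each $\Gamma_{i,j}$ is in definable bijection with $N$, so it has rank $1$ and degree $1$ *in $T'$*, whatever $T'$ is. The map $\tau\times\tau$ sends $(u,\tau^j\sigma_i(u))$ to $(\tau u,\tau^{j+1}\sigma_i(u))$.

If $i$ is even, $\sigma_i\tau=\tau\sigma_i$, so $\tau^{j+1}\sigma_i(u)=\tau^j\sigma_i(\tau u)$ and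
$$(\tau\times\tau)\Gamma_{i,j}=\Gamma_{i,j}.\tag{2}$$
If $i$ is odd, $\sigma_i(\tau u)=\tau^{-1}\sigma_i(u)$, that is $\sigma_i(u)=\tau\sigma_i(\tau u)$. So $\tau^{j+1}\sigma_i(u)=\tau^{j+2}\sigma_i(\tau u)$ and
$$(\tau\times\tau)\Gamma_{i,j}=\Gamma_{i,j+2},\tag{3}$$
which is disjoint from $\Gamma_{i,j}$, as $j+2\neq j$ in $\mathbb Z/3$.

**Step 2: one piece of the generic fiber, in a family.** We choose a piece at a generic $d$ together with a formula that keeps it a piece. Let $d\notin\mathrm{acl}(\emptyset)$. As $X_d$ has rank $1$ and finite degree, it has a definable subset of rank $1$ and degree $1$. Write it as $\psi(\cdot\,;d,c)$, where $\psi(u,w;y,z)$ implies $R(u,y,w)$. By DMP, applied to $\psi$ with object variables $(u,w)$ and parameter variables $(y,z)$, there is $\theta(y,z)\in\mathrm{tp}(d,c)$ such that $\psi(\cdot\,;d',c')$ has rank $1$ and degree $1$ whenever $\theta(d',c')$ holds.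

**Step 3: the test.** We express the symmetry of a piece by a formula. Let $F(y,z)$ say that
$$\psi(\cdot\,;y,z)\cap(\tau\times\tau)\psi(\cdot\,;y,z)\quad\text{is infinite.}$$
This is first-order: the set lies in $X_y$, whose fibers over $u$ have three points, so it is infinite if and only if its projection to $u$ is infinite, and (F1) applies to the projection. Let $F^*$ be whichever of $F,\neg F$ is true of $(d,c)$.

**Step 4: transfer.** We bring the piece and its symmetry to the $d_i$. The formula $\exists z\,(\theta\wedge F^*)(y,z)$ is true of $d\notin\mathrm{acl}(\emptyset)$, so by (F4) it is cofinite. The $d_i$ are distinct, so for all but finitely many $i$ there is $c_i$ with $\theta(d_i,c_i)$ and $F^*(d_i,c_i)$. Fix such an $i$. The set $\psi(\cdot\,;d_i,c_i)$ has rank $1$ and degree $1$ and is contained in $\bigsqcup_j\Gamma_{i,j}$. So it meets exactly one $\Gamma_{i,j}$ in an infinite set, and as $\Gamma_{i,j}$ has degree $1$, this intersection is cofinite in $\Gamma_{i,j}$. Hence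
$$\psi(\cdot\,;d_i,c_i)=^*\Gamma_{i,j}\quad\text{for exactly one }j.\tag{4}$$

**Step 5: parity.** We read off the contradiction. By (4) the set in $F(d_i,c_i)$ is $=^*\Gamma_{i,j}\cap(\tau\times\tau)\Gamma_{i,j}$. By (2) it is infinite if $i$ is even, and by (3) it is finite if $i$ is odd. So $F(d_i,c_i)$ is true for even $i$ and false for odd $i$. But $F^*(d_i,c_i)$ holds for almost all $i$, hence for some even and some odd $i$, and $F^*$ is one of $F,\neg F$. This is a contradiction. $\square$

The countability of $L'$ was not used: no strongly minimal expansion of $T$ in any language has DMP.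

Theorem A answers the question: **no**. Take $M\models T$, $D=M$ and $A=\emptyset$. The induced structure on $D$ is a definitional expansion of $M$, so $D$ is a strongly minimal set. If the theory of the induced structure had a strongly minimal expansion with DMP, then adding symbols for the functions $\tau,\sigma_i$, whose graphs are named, would change neither strong minimality nor DMP, and would give such an expansion of $T$.

## 7. Finite covers of strongly minimal groups

The argument used little about $\mathbb F_2$-spaces. Let $\mathcal G=(G,+,\dots)$ be a strongly minimal group structure in a countable language $L_0$. It is abelian (Reineke, *Minimale Gruppen*, 1975). Let $H\le G$ be a countably infinite subgroup and $T_0(H)=\mathrm{Th}(\mathcal G,h)_{h\in H}$. Let $A$ be a finite abelian group and $\rho:H\to\mathrm{Aut}(A)$ a homomorphism. For $\mathcal G'\models T_0(H)$ let $D(\mathcal G',\rho)$ have universe $G'\times A$, with projection $\pi$ to $G'$, and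

* for every $L_0(H)$-formula $\chi$ a relation $R_\chi$, the pullback of $\chi$ under $\pi$;
* $\tau_t(v,e)=(v,e+t)$ for $t\in A$;
* $\sigma_h(v,e)=(v+h,\rho(h)e)$ for $h\in H$.

Then $\sigma_h\tau_t=\tau_{\rho(h)t}\sigma_h$. Write $R(u,y,w)$ for $\pi(u)+\pi(y)=\pi(w)$. For example, Section 6 is, up to definitions, the case of an $\mathbb F_2$-space with $H$ the span of $\bar a$, $A=\mathbb Z/3$ and $\rho(h)e=\eta(h)e$: there the constant $h$ is the class of $\sigma_h(o)$, so all $R_\chi$ are definable.

**Theorem B.**

(a) The structures isomorphic to some $D(\mathcal G',\rho)$ are exactly the models of a complete strongly minimal theory $T_\rho$.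

(b) If $\rho\ne1$, no strongly minimal expansion of $T_\rho$, in any language, has DMP.

(c) For every theory of strongly minimal groups in a countable language, there are such $\mathcal G,H,A,\rho$ with $\rho\ne1$. In particular counterexamples exist as finite covers of algebraically closed fields of any characteristic.

*Proof of (a).* **Step 1: axioms.** We axiomatize the class as in Lemma 4. The axioms say: $\tau$ is a free action of $A$; each $R_\chi$ is $A$-invariant in every coordinate; the quotient by $A$, with symbols of $L_0(H)$ read off from the $R_\chi$, is a model of $T_0(H)$ in which every $R_\chi$ is the set defined by $\chi$; $\sigma$ is an action of $H$ with $\sigma_h\tau_t=\tau_{\rho(h)t}\sigma_h$ and $\pi(\sigma_hx)=\pi(x)+h$, where $\pi$ is the quotient map. All $D(\mathcal G',\rho)$ satisfy them. Given a model $N$, let $\mathcal G'$ be the quotient, $C$ a set of representatives of $G'/H$, and $n_c\in N$ in the class $c$ for $c\in C$. Then $\beta(c+h,e)=\tau_e\sigma_h(n_c)$ is a bijection $G'\times A\to N$, since $A$ acts freely and transitively on each class. It respects all $R_\chi$ and $\tau_t$, and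
$$\sigma_{h'}\beta(c+h,e)=\tau_{\rho(h')e}\sigma_{h'+h}(n_c)=\beta(c+h+h',\rho(h')e).$$
So $N\cong D(\mathcal G',\rho)$.

**Step 2: completeness.** $T_0(H)$ is strongly minimal in a countable language, so it is $\aleph_1$-categorical. By Step 1, $T_\rho$ is $\aleph_1$-categorical too. It has no finite models, so it is complete by Vaught's test.

**Step 3: strong minimality.** We conjugate points as in Lemma 5. Suppose $\varphi(x,c)$ is infinite and coinfinite. Pass to $D(\mathcal G',\rho)$ of size $\aleph_1$ in which $\varphi(x,c)$ and its complement have size $\aleph_1$. The closure $\mathrm{acl}(H\cup\pi(c))$ in $\mathcal G'$ is countable, so there are $x\models\varphi(\cdot,c)$ and $y\models\neg\varphi(\cdot,c)$ with $\pi(x),\pi(y)$ outside it. Both $\pi(x)$ and $\pi(y)$ extend to bases of $\mathcal G'$ over $H\cup\pi(c)$ of size $\aleph_1$, so some $\alpha\in\mathrm{Aut}(\mathcal G'/H\cup\pi(c))$ has $\alpha\pi(x)=\pi(y)$. Write $x=(v_0,e_0)$, $y=(\alpha v_0,f_0)$, and put $t(v_0+h)=\rho(h)(f_0-e_0)$ for $h\in H$, $t=0$ off $v_0+H$. Then $t(v+h)=\rho(h)t(v)$ for all $v,h$. The bijection $g(v,e)=(\alpha v,e+t(v))$ preserves all $R_\chi$,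 because $\alpha$ is an automorphism fixing $H$, and all $\tau_t$. Also
$$g\sigma_h(v,e)=(\alpha v+h,\ \rho(h)e+t(v+h))=(\alpha v+h,\ \rho(h)(e+t(v)))=\sigma_hg(v,e).$$
So $g$ is an automorphism. It fixes $c$: $\alpha$ fixes $\pi(c)$, and no coordinate of $\pi(c)$ is in $v_0+H$, since $v_0\notin\mathrm{acl}(H\cup\pi(c))$. It maps $x$ to $y$, a contradiction. $\square$

For (b), and again in Section 8, we isolate the transfer in Steps 2 and 4 of the proof of Theorem A.

**Lemma 8.** Let $T'\supseteq T_\rho$ be strongly minimal with DMP, in any language, and $N$ its monster model. Put $X_d=\{(u,w):R(u,d,w)\}$, fix $o$ with $\pi(o)=0$, and for $h\in H$, $s\in A$ put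
$$d_h=\sigma_h(o),\qquad \Gamma_{h,s}=\{(u,\tau_s\sigma_h(u)):u\in N\}.$$
Let $d\notin\mathrm{acl}(\emptyset)$. Then there are $\psi(u,w;y,z)$ implying $R(u,y,w)$ and a tuple $c$ such that $\psi(\cdot\,;d,c)$ has rank $1$ and degree $1$, and such that for every formula $\Phi(y,z)$ of the language of $T'$ true of $(d,c)$, for all but finitely many $h\in H$ there are $c_h$ and $s$ with $\Phi(d_h,c_h)$ and $\psi(\cdot\,;d_h,c_h)=^*\Gamma_{h,s}$.

*Proof.* The projection $X_d\to N$, $(u,w)\mapsto u$, is onto and $|A|$-to-one, so $X_d$ has rank $1$ and some definable subset $\psi(\cdot\,;d,c)$ has rank and degree $1$. Take $\theta\in\mathrm{tp}(d,c)$ from DMP. If $\Phi$ is true of $(d,c)$, then $\exists z(\theta\wedge\Phi)(y,z)$ holds of $d$, so it is cofinite, and it holds of $d_h$ for almost all $h$, since the $d_h$ lie over distinct points $h$. Take a witness $c_h$. Now $X_{d_h}=\{(u,w):\pi(w)=\pi(u)+h\}=\bigsqcup_s\Gamma_{h,s}$, each $\Gamma_{h,s}$ is in definable bijection with $N$ and so has rank and degree $1$, and $\psi(\cdot\,;d_h,c_h)$ is a subset of rank and degree $1$. As in (4), it is $=^*$ exactly one $\Gamma_{h,s}$. $\square$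

*Proof of (b).* Suppose $T'\supseteq T_\rho$ is strongly minimal with DMP. Choose $h_0\in H$, $t\in A$ with $\rho(h_0)t\ne t$. As $\mathrm{Aut}(A)$ is finite and $H$ infinite, $\ker\rho$ and $h_0+\ker\rho$ are infinite; they play the roles of the even and odd indices. From $\sigma_h(\tau_tu)=\tau_{\rho(h)t}\sigma_h(u)$ we get $\sigma_h(u)=\tau_{-\rho(h)t}\sigma_h(\tau_tu)$, so
$$(\tau_t\times\tau_t)\Gamma_{h,s}=\Gamma_{h,\,s+t-\rho(h)t}.\tag{5}$$
Take $d,\psi,c$ as in Lemma 8, and let $F(y,z)$ say that $\psi(\cdot\,;y,z)\cap(\tau_t\times\tau_t)\psi(\cdot\,;y,z)$ is infinite; this is first-order as in Section 6. Suppose $\psi(\cdot\,;d_h,c_h)=^*\Gamma_{h,s}$. If $h\in\ker\rho$, then by (5) $F(d_h,c_h)$ is true. If $h\in h_0+\ker\rho$, then $s+t-\rho(h)t=s+t-\rho(h_0)t\ne s$, so the two sets are almost disjoint and $F(d_h,c_h)$ is false. Apply Lemma 8 with $\Phi$ whichever of $F,\neg F$ holds of $(d,c)$. It gives elements of both infinite cosets at which $\Phi$ holds, a contradiction. $\square$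

*Proof of (c).* **Step 1: torsion.** We show that either $pG=0$ for some prime $p$, or $G[n]=\{x:nx=0\}$ is finite for all $n\ge1$. A definable proper subgroup of $G$ is finite, since an infinite one would be cofinite and yet have an infinite coset disjoint from it. Suppose $nG=0$ for some $n\ge1$. If $pG=G$ for every prime $p\mid n$, then $nG=G\ne0$, which is false. So some $pG$ is proper, hence finite. The kernel $G[p]$ of $x\mapsto px$ is then infinite, so $G[p]=G$ and $pG=0$. If $nG\ne0$ for all $n\ge1$, then each $G[n]$ is a proper definable subgroup, hence finite.

**Step 2: the subgroup $H$.** We need a subgroup with many homomorphisms. Take a model containing independent generic elements $(a_i)_{i\in\mathbb N}$ and let $H=\langle a_i\rangle$. In the first case $H$ is an $\mathbb F_p$-space with basis $(a_i)$: in a nontrivial linear relation some $a_j$ would be in the span of the others. In the second case $H$ is free abelian on $(a_i)$: if $\sum n_ia_i=0$ with $n_j\ne0$, then $a_j$ is one of the finitely many solutions, $|G[n_j]|$ in number, of $n_jx=-\sum_{i\ne j}n_ia_i$, so it is algebraic over the others.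

**Step 3: the twist.** We define $\rho\ne1$. In the first case let $A=\mathbb F_p^2$ and $\mu=\begin{pmatrix}1&1\\0&1\end{pmatrix}$. Since $\mu^k=\begin{pmatrix}1&k\\0&1\end{pmatrix}$, $\mu$ has order $p$, so $a_i\mapsto\mu$ extends to a homomorphism $\rho:H\to\mathrm{Aut}(A)$. In the second case let $A=\mathbb Z/3$, $\mu=-1$, and extend $a_i\mapsto\mu$ to the free abelian group $H$. In both cases $\rho\neq1$. For algebraically closed fields take $\mathcal G$ to be the field with its addition as the group law. $\square$

So by Theorem D every counterexample has nontrivial geometry, while by (c) the theory of every strongly minimal group has a model with a finite cover, over named constants, that is a counterexample.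

## 8. Exactly which covers of vector spaces can be repaired

If $\rho=1$, all pieces $\Gamma_{h,s}$ are invariant under all $\tau_t\times\tau_t$, and the test of the last sections says nothing. Over vector spaces we can nevertheless decide every case.

**Theorem C.** Let $F=\mathbb Q$ or $F=\mathbb F_p$, let $\mathcal G=V$ be an infinite $F$-vector space, $H\le V$ a countably infinite subgroup, $A$ a finite abelian group and $\rho:H\to\mathrm{Aut}(A)$ a homomorphism. Then $T_\rho$ has a strongly minimal expansion with DMP if and only if $A=0$, or $\rho=1$, $F=\mathbb F_p$ and $pA=0$.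

Here are two examples of the negative side. The untwisted three-sheeted cover of an $\mathbb F_2$-space has $F=\mathbb F_2$, $A=\mathbb Z/3$, $\rho=1$ and $2A=A\ne0$, so it has no such expansion. And let $V$ be a nonzero $\mathbb Q$-space, and consider $V\times\{0,1\}$ with addition pulled back from $V$ and the single map $\sigma(v,e)=(v+a,e)$, $a\ne0$. This is, up to definitions, the case $H=\mathbb Za$, $A=\mathbb Z/2$, $\rho=1$: two points lie in the same fiber if and only if they are interchangeable in the addition relation; $\tau_1$ sends a point to the other point of its fiber; $\sigma_{na}=\sigma^n$; the constant $na$ is the class of $\sigma^n(o)$ for $o$ over $0$; and the scalar multiple $w=\frac mn v$ is given by $nw=mv$. So it has no strongly minimal expansion with DMP.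

*Proof of "if".* If $A=0$, then $T_\rho$ is, up to definitional expansion, the theory of $V$ with constants for $H$, since $\sigma_h$ is translation by $h$. It has DMP by Proposition 3.

Let $\rho=1$, $F=\mathbb F_p$ and $pA=0$. Then $V\oplus A$ is an infinite $\mathbb F_p$-space. Name the elements $(0,t)$, $t\in A$, and $(h,0)$, $h\in H$. By Proposition 3 the theory of the result is strongly minimal with DMP. In it $\tau_t$ is translation by $(0,t)$ and $\sigma_h$, since $\rho=1$, is translation by $(h,0)$. The space $V$ is the quotient by the finite named subgroup $\{0\}\times A$, with $h$ the class of $(h,0)$, so all pullbacks $R_\chi$ are definable. Hence, up to definitional expansion, this is an expansion of a model of $T_\rho$. $\square$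

*Proof of "only if".* Let $A\ne0$ and let $T'\supseteq T_\rho$ be strongly minimal with DMP, with monster model $N$. We must show that $\rho=1$, $F=\mathbb F_p$ and $pA=0$. By Theorem B(b), $\rho=1$. The plan is this. For generic $a\in V$ the pieces of $X_d$, $\pi(d)=a$, will be graphs of liftings of translation by $a$, forming one orbit under $A$. Many automorphisms fixing $a$ permute these liftings without fixed points. But powers of liftings give canonical objects that an automorphism must fix, and this will force the conclusion.

A *germ* is a definable function with cofinite domain, up to changes at finitely many points. For instance $\tau_t$ and a function that differs from $\tau_t$ at one point have the same germ. Germs of bijections between cofinite sets can be composed.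

**Step 1: the pieces at a generic $d$.** We show that they are graphs of functions commuting with the $\tau_t$. Let $d\notin\mathrm{acl}(\emptyset)$, $a=\pi(d)$, and take $\psi,c$ as in Lemma 8. If $\psi(\cdot\,;d_h,c_h)=^*\Gamma_{h,s}$, then, by the definition of $\Gamma_{h,s}$ and by (5) with $\rho=1$, the following hold at $(y,z)=(d_h,c_h)$.

1. For all but finitely many $u$ there is exactly one $w$ with $\psi(u,w;y,z)$.
2. For all $t\in A$, $\psi(\cdot\,;y,z)\cap(\tau_t\times\tau_t)\psi(\cdot\,;y,z)$ is infinite.

By (F1) both are first-order in $(y,z)$. If their conjunction failed at $(d,c)$, Lemma 8 with $\Phi$ its negation would give some $h$ with $\psi(\cdot\,;d_h,c_h)=^*\Gamma_{h,s}$ at which it fails. So 1 and 2 hold at $(d,c)$. By 1, $\psi(\cdot\,;d,c)$ is, up to a finite set, the graph of a function $g$ with cofinite domain, and $\pi(g(u))=\pi(u)+a$. The sets in 2 have rank and degree $1$ and meet in an infinite set, so $\psi(\cdot\,;d,c)=^*(\tau_t\times\tau_t)\psi(\cdot\,;d,c)$. This says $g(\tau_tu)=\tau_tg(u)$ for almost all $u$. Hence $g$ maps all but finitely many fibers $\pi^{-1}(v)$ bijectively onto $\pi^{-1}(v+a)$, and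 it is a bijection between cofinite sets, up to finitely many points.

The graphs of the $\tau_s\circ g$, $s\in A$, have rank and degree $1$. They are pairwise disjoint, and they cover $X_d$ up to a finite set. So, modulo finite sets,
$$\text{the degree }1\text{ pieces of }X_d\text{ are the graphs of the germs in }E_a=\{\tau_s\circ g:s\in A\},\tag{6}$$
where $g$ lifts translation by $a$ and commutes with all $\tau_t$.

**Step 2: values at points outside $\mathrm{acl}(a)$.** We make sense of $g(u)$ for a germ $g\in E_a$. Since $X_d$ depends only on $a$, so does $E_a$, and $E_a$ is invariant under $\mathrm{Aut}(N/a)$. Note that $\mathrm{acl}(a)=\mathrm{acl}(d)$, as the fiber over $a$ is finite. By (F3) each piece of $X_d$ is $=^*$ a subset $Y$ of $X_d$ definable over $\mathrm{acl}^{eq}(a)$. Sending $u$ to the unique $w$ with $(u,w)\in Y$, where there is a unique one, we get a representative of the germ defined over $\mathrm{acl}^{eq}(a)$. The points where it is undefined, where it fails to commute with some $\tau_t$, or where it differs from another such representative of the same germ, form finite sets definable over $\mathrm{acl}^{eq}(a)$,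 so they all lie in $\mathrm{acl}(a)$. Hence for $u\notin\mathrm{acl}(a)$ the value $g(u)$ is well defined and lies over $\pi(u)+a$, and $(\tau_sg)(u)=\tau_s(g(u))$. Moreover $g(u)\notin\mathrm{acl}(a)$, because $\pi(u)=\pi(g(u))-a$ and so $u$ is algebraic over $g(u),a$. So compositions of germs in $E_a$ also have well-defined values at $u\notin\mathrm{acl}(a)$, independent of the representatives over $\mathrm{acl}^{eq}(a)$. If $f\in\mathrm{Aut}(N/a)$, then $f$ maps representatives over $\mathrm{acl}^{eq}(a)$ to such representatives, so $f(g)(f(u))=f(g(u))$, and the same holds for compositions.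

**Step 3: automorphisms that move the fiber.** We produce automorphisms fixing $a$ and a point $u_0$ but turning the fiber over $\pi(u_0)+a$. Fix $u_0\notin\mathrm{acl}(\emptyset)$ and $w\notin\mathrm{acl}(u_0)$. Let $a=\pi(w)-\pi(u_0)$ and choose $d$ with $\pi(d)=a$. Then $d\in\mathrm{acl}(u_0,w)$ and $w\in\mathrm{acl}(u_0,d)$, so $\dim(u_0,d)=\dim(u_0,w)=2$. Hence $d\notin\mathrm{acl}(\emptyset)$ and $u_0\notin\mathrm{acl}(d)=\mathrm{acl}(a)$. Let $t\in A$ be arbitrary. As $w\in\mathrm{acl}(\tau_tw)$, also $\tau_tw\notin\mathrm{acl}(u_0)$. By (F4) there is $f\in\mathrm{Aut}(N/u_0)$ with $f(w)=\tau_tw$. Since $\pi(\tau_tw)=\pi(w)$, we have $f(a)=a$.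

**Step 4: $F=\mathbb Q$ is impossible.** We find a lifting of translation by $a$ that is fixed by $f$. Let $n=|A|$ and $b=a/n$, which is interdefinable with $a$. A point over $b$ is not algebraic over $\emptyset$, since otherwise $a$ and then $d$ would be algebraic. So $E_b$ is defined, and $\mathrm{acl}(b)=\mathrm{acl}(a)$. For $g\in E_b$ let $k=g^n$, a germ that lifts translation by $nb=a$. It does not depend on the choice of $g$, since
$$(\tau_sg)^n=\tau_{ns}g^n=g^n,$$
as $g$ commutes with $\tau_s$ and $ns=0$. The automorphism $f$ fixes $b$, so it maps $E_b$ to itself, and $f(k)=k$. Now $k(u_0)$ lies over $\pi(u_0)+a=\pi(w)$, so $k(u_0)=\tau_sw$ for some $s\in A$. Apply $f$: the left side is fixed, so $k(u_0)=\tau_s\tau_tw$. Therefore $\tau_tw=w$ and $t=0$. As $t\in A$ was arbitrary, $A=0$, a contradiction.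

**Step 5: $F=\mathbb F_p$ forces $pA=0$.** We attach to each lifting an invariant in $A$ that $f$ must preserve. Let $g\in E_a$. The germ $g^p$ lifts translation by $pa=0$, so for almost all $u$ there is $s\in A$ with $g^p(u)=\tau_su$. The finitely many definable sets $\{u:g^p(u)=\tau_su\}$ are disjoint and cover a cofinite set, so by strong minimality exactly one of them is cofinite. Let $s(g)$ be the corresponding $s$, so $g^p=\tau_{s(g)}$ as germs. Since $g$ commutes with $\tau_t$, $(\tau_tg)^p=\tau_{pt}g^p$, that is,
$$s(\tau_tg)=s(g)+pt.\tag{7}$$
By (6) and Step 2, the values at $u_0$ of the germs in $E_a$ are the points $\tau_sg(u_0)$, each point of the fiber over $\pi(u_0)+a=\pi(w)$ once. So there is a unique $g\in E_a$ with $g(u_0)=w$. Then $f(g)\in E_a$ and $f(g)(u_0)=f(g(u_0))=f(w)=\tau_tw=(\tau_tg)(u_0)$, so $f(g)=\tau_tg$. On the other hand $g^p=\tau_{s(g)}$ and $\tau_{s(g)}$ is $\emptyset$-definable, so applying $f$ gives $f(g)^p=\tau_{s(g)}$, that is, $s(f(g))=s(g)$. With (7), $s(g)=s(\tau_tg)=s(g)+pt$, so $pt=0$. As $t\in A$ was arbitrary, $pA=0$. $\square$
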